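\title{Homologically trivial symplectic actions of odd cyclic groups on homotopy K3 surfaces}

\begin{abstract}
For every odd integer $n\ge 3$ we construct a closed symplectic $4$-manifold, homotopy equivalent to a K3 surface, with an effective symplectic action of $\mathbb Z_n$ that is trivial on integral cohomology. For $n$ an odd prime this disproves a conjecture that such actions do not exist. The manifold is a variant of a Kummer surface: two copies of the resolution of $(\Sigma\times\text{annulus})/\mathbb Z_2$, with $\Sigma$ a surface of genus $2n-1$, are glued by an equivariant product of Dehn twists that kills the fundamental group. We also show that a finite group acting in this way must have odd order.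
\end{abstract}

\section{Introduction}\label{sec:intro}

A K3 surface is a simply connected compact complex surface with a nowhere vanishing holomorphic $2$-form. It has Euler characteristic $24$ and signature $-16$, and its intersection form is the even unimodular form $2(-E_8)\oplus 3H$ of rank $22$. A \emph{symplectic homotopy K3 surface} is a closed symplectic $4$-manifold $(X,\omega)$ that is homotopy equivalent to a K3 surface; throughout, this includes the requirement that the signature be $-16$, that is $b_2^+=3$, for the orientation given by $\omega\wedge\omega$. An action of a finite group $G$ on $(X,\omega)$ is \emph{effective} if no element $g\ne1$ acts as the identity, \emph{symplectic} if it preserves $\omega$, and \emph{homologically trivial} if it is trivial on $H^*(X;\mathbb Z)$. In the last case $b_2^{+,G}=\dim H^{2,+}(X;\mathbb R)^G=3$.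

A homologically trivial action is a symmetry that the intersection lattice cannot detect. On $\mathbb{CP}^2$ or $S^2\times S^2$ such symmetries abound, since any finite subgroup of an effective symplectic circle action consists of maps isotopic to the identity. For homotopy K3 surfaces the following is conjectured in \cite{problem}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $p$ be an odd prime. No symplectic homotopy K3 surface carries an effective, symplectic, homologically trivial action of $\mathbb Z_p$.}
\medskip

Two fixed point formulas show why one would make this guess, and also where there is room for a counterexample. Let $g\neq1$ be a diffeomorphism of finite order of a closed connected $4$-manifold $X$ that preserves an almost complex structure $J$, and orient $X$ by $J$. (If $g$ preserves a symplectic form $\omega$, such a $J$ exists and can be taken \emph{compatible} with $\omega$, meaning that $\omega(\cdot,J\cdot)$ is a Riemannian metric: apply the polar decomposition to $\omega$ and a $g$-invariant metric.) The exponential map of an invariant Hermitian metric conjugates $g$ near a fixed point $x$ to $dg_x\in U(2)$, and $dg_x\ne1$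 because an isometry is determined by its derivative at one point. So $\operatorname{Fix}(g)$ is a disjoint union of isolated points $x$, where $dg_x$ has eigenvalues $e^{i\alpha_x},e^{i\beta_x}\ne1$, and closed connected embedded $J$-holomorphic surfaces $F$, whose normal bundle is rotated by some $e^{i\theta_F}\neq1$. The Lefschetz formula and the $G$-signature theorem state that
\begin{align}
\sum_i(-1)^i\operatorname{tr}\big(g|H_i(X;\mathbb Q)\big)&=\chi(\operatorname{Fix}(g)),\label{eq:lefschetz}\\
\operatorname{Sign}(g)&=-\sum_x\cot\tfrac{\alpha_x}2\cot\tfrac{\beta_x}2+\sum_F F^2\csc^2\tfrac{\theta_F}2,\label{eq:gsign}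
\end{align}
where $\operatorname{Sign}(g)$ is the trace of $g$ on $H^{2,+}$ minus the trace on $H^{2,-}$, for an invariant splitting of $H^2(X;\mathbb R)$ into definite subspaces. For a homologically trivial $g$ on a homotopy K3 surface the left sides are $24$ and $-16$.

Suppose first that $X$ is a complex K3 surface with holomorphic $2$-form $\Omega$ and that $g$ is holomorphic. Then $g^*\Omega=c\,\Omega$ for a constant $c$, and $[\Omega]\neq0$ because $\int\Omega\wedge\bar\Omega>0$. If $g$ is homologically trivial, then $c=1$, so $\det dg_x=1$ at every fixed point. Hence all fixed points are isolated with $\beta_x=-\alpha_x$, and the right side of \eqref{eq:gsign} is $\sum_x\cot^2(\alpha_x/2)\ge0$, not $-16$. So there is no holomorphic example, and the Conjecture asks whether this rigidity persists for symplectic forms.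

The argument used a nowhere vanishing section of the canonical bundle, which a symplectic homotopy K3 surface need not have. Without it the two formulas have a solution for every angle $\theta$ with $e^{2i\theta}\ne1$. Call a \emph{block} a fixed sphere of square $-2$ with normal angle $\theta$ together with four isolated fixed points with angles $(-\theta,2\theta)$. Since $\cot\frac\theta2\cot\theta=\frac12(\cot^2\frac\theta2-1)$, a block contributes
\[
-2\csc^2\tfrac\theta2+4\cot\tfrac\theta2\cot\theta=-2\csc^2\tfrac\theta2+2\cot^2\tfrac\theta2-2=-4
\]
to \eqref{eq:gsign}, and $2+4=6$ to \eqref{eq:lefschetz}. Four blocks give exactly $-16$ and $24$. This configuration is realized.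

\begin{theorem}\label{thm:A}
For every odd integer $n\ge3$ there is a symplectic homotopy K3 surface $(X,\omega)$ with an effective symplectic $\mathbb Z_n$-action that is trivial on $H^*(X;\mathbb Z)$. Every $g\ne1$ in $\mathbb Z_n$ has the same fixed point set: four disjoint symplectic spheres and $16$ isolated points.
\end{theorem}

Taking $n=p$ shows that the Conjecture is false for every odd prime $p$. A block degenerates when $\theta=\pi$, and indeed even order is impossible; this complement is independent of Theorem~\ref{thm:A}.

\begin{theorem}\label{thm:B}
If a finite group acts effectively, symplectically and homologically trivially on a symplectic homotopy K3 surface, then its order is odd. Hence $\mathbb Z_n$ $(n\ge2)$ admits such an action on some symplectic homotopy K3 surface if and only if $n$ is odd.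
\end{theorem}

The construction starts from the Kummer surface, the resolution of the $16$ singular points of $(T\times T')/\pm1$ for elliptic curves $T,T'$. Replace $T$ by a Riemann surface $\Sigma$ with an action of $\mathbb Z_n\times\langle\tau\rangle$, $\tau^2=1$, in which all nontrivial elements fix the same four points, and resolve the quotient of $\Sigma\times T'$ by $(\tau,-1)$. The Euler characteristic is still $\frac12(0+16)+16=24$, whatever the genus of $\Sigma$, and $\mathbb Z_n$, acting on $\Sigma$ alone, has four blocks as its fixed point set. The one defect is that the fundamental group is that of $B=\Sigma/\tau$. To repair it, cut $T'$ into two annuli invariant under $-1$, so that the manifold falls into two copies of a piece $U$ with boundary $\Sigma\times S^1$, and reglue by an area-preserving diffeomorphism of $\Sigma$ that commutes with $\mathbb Z_n$ but not with $\tau$. Euler characteristic, signature and fixed point set do not change, while a suitable product of Dehn twists makes the result simply connected. Homological triviality then comes for free from \eqref{eq:lefschetz}.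

Section~\ref{sec:Sigma} introduces $\Sigma$ and the twists, and Section~\ref{sec:three} shows for $n=3$ how the twists kill first homology. Sections~\ref{sec:X}--\ref{sec:A} prove Theorem~\ref{thm:A}, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.

\section{The surface $\Sigma$ and the twists}\label{sec:Sigma}

Fix an odd $n\ge3$ and put $k=(n-1)/2$. Paths are composed from left to right, and $\bar\beta$ is the reverse of the path $\beta$.

\subsection*{Three cyclic covers of the sphere}
Let $S=\mathbb C\cup\{\infty\}$, let $P_j=e^{i\pi(2j-1)/4}$ for $1\le j\le4$, one point in each quadrant, and let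
\[
R(z)=\frac{z^2-i}{z^2+i},
\]
which has simple zeros at $P_1,P_3$ and simple poles at $P_2,P_4$. Let $\Sigma$ be the compact Riemann surface of the equation $y^{2n}=R(z)$. The group of $2n$-th roots of unity acts on $\Sigma$ by multiplying $y$, with quotient $S$. Over each $P_i$ there is one point $Q_i$, where all sheets come together, so $\Sigma$ is connected; there $w=y$ (for $i=1,3$) or $w=1/y$ (for $i=2,4$) is a holomorphic coordinate in which the group acts by rotations, faithfully. Elsewhere the action is free. So every nontrivial element fixes exactly $Q_1,\dots,Q_4$. Let $G\cong\mathbb Z_n$ be the subgroup of $n$-th roots of unity and $\tau$ the involution $y\mapsto-y$; as $n$ is odd, $\tau\notin G$. Put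
\[
p:\Sigma\to T=\Sigma/G,\qquad q:\Sigma\to B=\Sigma/\tau .
\]
A cover of $S$ of degree $d$ that is totally ramified over the four points $P_i$ and unramified elsewhere has Euler characteristic $d(2-4)+4$. Taking $d=2n,\,2,\,n$ we see that $\Sigma$ has genus $2n-1$, that $T$ is an elliptic curve, and that $B$, the surface of $u^n=R(z)$ with $u=y^2$, has genus $n-1$.

\subsection*{A necklace of circles}
We want to twist along $G$-invariant families of disjoint curves, so we look for curves in $S$ whose lifts to $\Sigma$ are closed. The alternation of zeros and poles of $R$ provides two: the circles $L=\mathbb R\cup\infty$ and $L'=i\mathbb R\cup\infty$, oriented so as to leave $0$ along the positive real and the positive imaginary axis. The map $x\mapsto(x-i)/(x+i)$ takes the closed upper half-plane homeomorphically onto the closed unit disk, with $0,1,\infty,-1\mapsto-1,-i,1,i$. Hence, as $z$ runs from $0$ to $\infty$, the argument of $R(z)$ increases by $\pi$ along either real half-axis and decreases by $\pi$ along either imaginary half-axis. Label the points of $\Sigma$ over $0$ and $\infty$ by $m\in\mathbb Z_{2n}$: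
\[
\tilde o_m:\ z=0,\ y=e^{i\pi(2m-1)/2n};\qquad \tilde\infty_m:\ z=\infty,\ y=e^{i\pi m/n}.
\]
The lifts of both real half-axes that start at $\tilde o_m$ end at $\tilde\infty_m$, and together form a closed curve $\tilde\gamma_m$ mapped diffeomorphically onto $L$. The lifts of both imaginary half-axes that start at $\tilde o_m$ end at $\tilde\infty_{m-1}$ and form a closed curve $\tilde\gamma'_m$ over $L'$. The $\tilde\gamma_m$ are pairwise disjoint, so are the $\tilde\gamma'_m$, and
\begin{equation}\label{eq:meets}
\tilde\gamma'_m\ \text{meets only}\ \tilde\gamma_m\ (\text{at }\tilde o_m)\ \text{and}\ \tilde\gamma_{m-1}\ (\text{at }\tilde\infty_{m-1}),\ \text{transversally.}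
\end{equation}
The root of unity $e^{i\pi/n}$ raises all indices by $1$. So the $G$-orbits of indices are the even and the odd residues, and $\tau$, which adds $n$, exchanges them.

In $B$ the picture is the same with indices in $\mathbb Z_n$: the map $q$ sends $\tilde\gamma_m,\tilde\gamma_m',\tilde o_m,\tilde\infty_m$ diffeomorphically to curves $\gamma_m,\gamma'_m$ and points $o_m,\infty_m$ that depend only on $m$ modulo $n$. Since $n$ is odd, \emph{every $\gamma_m$ and every $\gamma'_m$ is the image of a curve with even index.} The union $\mathcal N$ of the $2n$ circles $\gamma_m,\gamma_m'$ is a closed necklace (Figure~\ref{fig:necklace}).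

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[->] (-1.6,0)--(1.6,0) node[right]{$L$};
\draw[->,dashed] (0,-1.6)--(0,1.6) node[above]{$L'$};
\draw[very thick] (-0.9,-0.9)--(-0.9,0.9)--(0.9,0.9);
\node[left] at (-0.9,-0.4){$I$};
\node[above] at (0.45,0.9){$I'$};
\foreach \x/\y/\j/\s in {0.9/0.9/1/right,-0.9/0.9/2/left,-0.9/-0.9/3/left,0.9/-0.9/4/right}
{\fill (\x,\y) circle (1.6pt); \node[\s] at (\x,\y){$P_{\j}$};}
\begin{scope}[xshift=5cm]
\foreach \a/\b/\j in {-60/0/0,60/120/1,180/240/2}
{\draw (\a:1.3) to[bend left=30] (\b:1.3); \draw (\a:1.3) to[bend right=30] (\b:1.3);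
\node at (\a+30:1.65){$\gamma_{\j}$};
\fill (\a:1.3) circle (1.6pt); \node at (\a:1.62){$o_{\j}$};}
\foreach \a/\b/\j in {60/0/1,180/120/2,300/240/0}
{\draw[dashed] (\a:1.3) to[bend left=30] (\b:1.3); \draw[dashed] (\a:1.3) to[bend right=30] (\b:1.3);
\node at (\a-30:1.65){$\gamma'_{\j}$};}
\foreach \b/\j in {0/0,120/1,240/2}
{\filldraw[fill=white] (\b:1.3) circle (1.6pt); \node at (\b:1.68){$\infty_{\j}$};}
\end{scope}
\end{tikzpicture}
\caption{Left: the four branch points in $S=\mathbb C\cup\{\infty\}$, the circles $L,L'$ (the axes, closed up at $\infty$) and the segments $I$ from $P_2$ to $P_3$ and $I'$ from $P_2$ to $P_1$. Right: the preimage of $L\cup L'$ in the $n$-fold cover $B$ for $n=3$, drawn as an abstract graph. Each pair of parallel edges is a closed lift $\gamma_m$ of $L$ (solid) or $\gamma'_m$ of $L'$ (dashed); in $B$, adjacent circles cross transversally at their common vertex.}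
\label{fig:necklace}
\end{figure}

\begin{lemma}\label{lem:necklace}
A normal subgroup of $\pi_1(B)$ that contains the free homotopy classes of all $\gamma_m$ and $\gamma_m'$ is the whole group.
\end{lemma}

\begin{proof}
The function $R$ maps the closed first quadrant of $S$ homeomorphically onto the closed unit disk, so $u$ maps its preimage $\Delta$ in $B$ homeomorphically onto the closed unit disk. The same holds for the third quadrant, and for the second and fourth with $1/R$ and $1/u$. So $\mathcal N$ is the $1$-skeleton of a cell structure on $B$, and $\pi_1(\mathcal N)\to\pi_1(B)$ is onto. Attaching a disk to each of the $2n$ circles of $\mathcal N$ gives a closed chain of disks, which deformation retracts onto any cycle that uses one edge from each circle. One such cycle is $\partial\Delta$, formed by the lifts of the positive real and positive imaginary half-axes. Hence $\pi_1(\mathcal N)$ is normally generated by the $2n$ circles and $\partial\Delta$, and $\partial\Delta$ bounds the disk $\Delta$ in $B$.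
\end{proof}

To detect the circles we use arcs between fixed points of $\tau$. Let $I$ be the segment from $P_2$ to $P_3$ and $I'$ the segment from $P_2$ to $P_1$. The segment $I$ crosses $L$ once and misses $L'$; for $I'$ the roles are reversed. For $m\in\mathbb Z_{2n}$ let $\alpha_m$ be the lift of $I$ that crosses $\tilde\gamma_m$, an arc from $Q_2$ to $Q_3$ meeting no other lift of $L$ or $L'$, and let $\alpha'_m$ be the lift of $I'$ that crosses $\tilde\gamma'_m$. Then $\tau\alpha_m=\alpha_{m+n}$ and $\tau\alpha'_m=\alpha'_{m+n}$, so the loops at $Q_2$
\[
\ell_m=\alpha_m\,\overline{\alpha_{m+n}},\qquad \ell'_m=\alpha'_m\,\overline{\alpha'_{m+n}}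
\]
project to loops in $B$ that retrace themselves. Thus $\ell_m,\ell_m'\in\ker q_*$, where $q_*:\pi_1(\Sigma,Q_2)\to\pi_1(B,q(Q_2))$.

\subsection*{Area form and Dehn twists}
Average an area form on $\Sigma$ over the $2n$-th roots of unity and, near each $Q_i$, interpolate convexly between it and $\frac i2dw\wedge d\bar w$ by a cutoff function of $|w|$. The result is an invariant area form $\omega_\Sigma$ equal to $\frac i2dw\wedge d\bar w$ near each $Q_i$. It descends to $T$ away from the points $p(Q_i)$.

Let $\epsilon=p(\tilde\gamma_0)$ and $\epsilon'=p(\tilde\gamma'_0)$, simple closed curves in $T$ whose preimages in $\Sigma$ are the $\tilde\gamma_m$, respectively $\tilde\gamma'_m$, with $m$ even. Near $\epsilon$ there are coordinates $(a,\theta)\in[-\delta,\delta]\times\mathbb R/2\pi\mathbb Z$ with $\epsilon=\{a=0\}$ and area form $da\wedge d\theta$: if the form is $h\,db\wedge d\theta$ with $h>0$ in tubular coordinates $(b,\theta)$, take $a=\int_0^bh\,db$. Let $N$ be this annulus, let $\kappa:[-\delta,\delta]\to[0,1]$ be smooth, $0$ near $-\delta$ and $1$ near $\delta$, and let the \emph{Dehn twist} $D$ be $(a,\theta)\mapsto(a,\theta+2\pi\kappa(a))$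 on $N$ and the identity elsewhere. It preserves area. Since $\epsilon$ lifts to closed curves, $p^{-1}(N)$ is a union of $n$ disjoint annuli $N_m\supset\tilde\gamma_m$ ($m$ even), each mapped diffeomorphically onto $N$. Let $f_1$ be the lift of $D$ to each $N_m$ and the identity elsewhere. Define $N',D',N'_m$ and $f_2$ in the same way from $\epsilon'$, and put
\[
f=f_1\circ f_2^{-1},\qquad\text{so that}\quad p\circ f=\bar f\circ p\quad\text{with}\quad\bar f=D\circ (D')^{-1}.
\]
Each $\alpha_l$, $\alpha'_l$, $\tilde\gamma'_l$ meets the core of a given $N_m$ in at most one point, transversally, and the same holds for $\alpha_l,\alpha_l'$ and $N'_m$. We take $\delta$ so small that each of these curves misses the annulus if it misses the core, and otherwise meets it in a single arc joining the two boundary circles. (The coordinate $a$ is strictly monotone on a short arc through the crossing, and the rest of the curve is compact and disjoint from the core.)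

Call a diffeomorphism $\phi$ of $\Sigma$ \emph{admissible} if it preserves $\omega_\Sigma$, commutes with $G$, and is the identity near each $Q_i$. The maps $f_1,f_2,f$ are admissible; they commute with $G$ because $G$ permutes the lifted annuli compatibly with $p$. All we need to know about their effect on paths is the following. Let $\beta=\beta_1\beta_2$ be a path in one of the annuli from one boundary circle to the other, subdivided at a point $x$ of the core $c$. Then the twist or its inverse takes $\beta$ to a path homotopic, relative to its endpoints, to
\begin{equation}\label{eq:insert}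
\beta_1\,c^{\pm1}\,\beta_2,\qquad c\ \text{based at}\ x .
\end{equation}
Indeed, in the universal cover $[-\delta,\delta]\times\mathbb R$, lift both paths from the initial point of a lift of $\beta$; for the right sign both end at the same translate, by $2\pi$ or $-2\pi$, of the endpoint of that lift.

\section{The mechanism for $n=3$}\label{sec:three}

Section~\ref{sec:X} attaches to each admissible $\phi$ a closed symplectic $4$-manifold $X_\phi$, glued from two copies of the piece $U$ by means of $\phi$, and Section~\ref{sec:pi1} proves that
\begin{equation}\label{eq:pi1}
\pi_1(X_\phi)\cong\pi_1(B)\big/\,q_*\phi_*(\ker q_*).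
\end{equation}
The reason is that each piece has fundamental group $\pi_1(B)$, and a loop $\ell$ in the common fiber $\Sigma$ is seen as $q(\ell)$ from one piece and as $q(\phi(\ell))$ from the other; if the first is trivial, the second must die. If $\phi$ commutes with $\tau$, it descends to a map $\phi_B$ of $B$ with $q\phi=\phi_Bq$, and nothing dies. This is why we twist only along curves with even index. We now follow \eqref{eq:pi1} in homology for $n=3$, where $\Sigma$ has genus $5$ and $B$ has genus $2$.

The circles $L,L'$ cross with sign $+1$ at $0$, hence with sign $-1$ at $\infty$, as $L\cdot L'=0$ in $S$. So Figure~\ref{fig:necklace} gives $\gamma_m\cdot\gamma'_m=1$, $\gamma_m\cdot\gamma'_{m+1}=-1$, $\gamma_m\cdot\gamma'_{m+2}=0$, and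
\[
\begin{pmatrix}\gamma_0\cdot\gamma_0'&\gamma_0\cdot\gamma_1'\\ \gamma_1\cdot\gamma_0'&\gamma_1\cdot\gamma_1'\end{pmatrix}=\begin{pmatrix}1&-1\\0&1\end{pmatrix},\qquad \gamma_0\cdot\gamma_1=\gamma'_0\cdot\gamma'_1=0 .
\]
The intersection matrix of $\gamma_0,\gamma_1,\gamma'_0,\gamma'_1$ has determinant $1$, so these classes form a basis of $H_1(B;\mathbb Z)\cong\mathbb Z^4$. Also $\gamma_0+\gamma_1+\gamma_2=0$, since the three curves bound the preimage of the upper half-plane. For $\phi=\mathrm{id}$ we get $H_1(X_{\mathrm{id}})=\mathbb Z^4$.

Take $\phi=f_1$. By \eqref{eq:insert}, a loop $x$ in $\Sigma$ picks up one copy of $\tilde\gamma_m^{\pm1}$ at each crossing with a curve $\tilde\gamma_m$, $m\in\{0,2,4\}$. So for $x\in\ker q_*$ the class $q_*f_{1*}x$ lies in the span of $\gamma_0,\gamma_1$. The loops $\ell_0,\ell_2,\ell_4$ cross the pairs $(\tilde\gamma_0,\tilde\gamma_3)$, $(\tilde\gamma_2,\tilde\gamma_5)$, $(\tilde\gamma_4,\tilde\gamma_1)$, and only the first curve of each pair is twisted. Hence $q_*f_{1*}$ sends them to $\pm\gamma_0,\pm\gamma_2,\pm\gamma_1$, and $H_1(X_{f_1})=\mathbb Z^4/\langle\gamma_0,\gamma_1\rangle\cong\mathbb Z^2$. One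 family of twists removes half of the homology.

Take $\phi=f=f_1f_2^{-1}$. The loops $\ell_m$ miss the support of $f_2$, so the classes $\gamma_m$ still die. For $m\in\{0,2,4\}$ we have, in homology, $f_{2*}^{-1}\ell'_m=\ell'_m\pm\tilde\gamma'_m$ and $f_{1*}\ell'_m=\ell'_m$, while $f_{1*}\tilde\gamma'_m=\tilde\gamma'_m\pm\tilde\gamma_m$ by \eqref{eq:meets}. So $q_*f_*\ell'_m=\pm(\gamma'_m\pm\gamma_m)$, the classes $\gamma'_m$ die as well, and $H_1(X_f)=0$. Proposition~\ref{prop:simply} carries this out for loops instead of classes, and for all odd $n$.

\section{The manifolds $X_\phi$}\label{sec:X}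

\subsection*{The piece $U$}
Let $A=\mathbb R/\mathbb Z\times(-1,1)$ with coordinates $(s,t)$ and complex coordinate $v=s+it$. On the complex surface $\Sigma\times A$ consider the holomorphic involution $\iota(x,v)=(\tau x,-v)$ and the action of $G$ on the first factor. Both preserve the K\"ahler form $\omega_\Sigma+ds\wedge dt$, and they commute. The involution has eight fixed points $(Q_i,v_j)$ with $v_1=0$, $v_2=\frac12$. Near each of them, in the coordinates $(w,v)$ with $v$ recentered at $v_j$, the form is the flat form $\frac i2(dw\wedge d\bar w+dv\wedge d\bar v)$, $\iota=-1$, and $g\in G$ acts by $(w,v)\mapsto(\lambda w,v)$ with $\lambda$ a root of unity of the same order as $g$. So $U_{\mathrm{orb}}=(\Sigma\times A)/\iota$ has eight singular points modeled on $\mathbb C^2/\pm1$.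

The minimal resolution of $\mathbb C^2/\pm1$ is covered by two charts $\mathbb C^2$,
\begin{equation}\label{eq:charts}
(\xi,\zeta)=(w/v,\,v^2),\qquad(\xi',\zeta')=(v/w,\,w^2),\qquad \xi'=\xi^{-1},\ \ \zeta'=\xi^2\zeta .
\end{equation}
It is the total space of the line bundle $\mathcal O(-2)$ over $\mathbb{CP}^1$; the zero section $\{\zeta=0\}\cup\{\zeta'=0\}$, a sphere of square $-2$, replaces the singular point, and the action of $U(2)$ extends. We need a symplectic form on it that is invariant, so that $G$ acts symplectically, and flat outside a small neighborhood of the sphere, so that it can be patched in.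

\begin{lemma}\label{lem:resolution}
Let $\rho=|w|^2+|v|^2$ and $r_0\in\mathbb R$. There is a $U(2)$-invariant K\"ahler form on $\mathcal O(-2)$ that equals the flat form where $\rho\ge e^{r_0}$.
\end{lemma}

\begin{proof}
Put $r=\log\rho$. For a function $\Phi(r)$ with $\Phi'>0$ and $\Phi''>0$, the closed form
\[
\tfrac i2\partial\bar\partial\Phi=\Phi'\,\tfrac i2\partial\bar\partial r+\Phi''\,\tfrac i2\partial r\wedge\bar\partial r
\]
is positive on $\mathbb C^2\setminus0$. Indeed, both summands are semipositive; the first is a multiple of the pullback of the Fubini--Study form of $\mathbb{CP}^1$, with kernel spanned by $w\partial_w+v\partial_v$, and the second is positive on this line because $\partial r(w\partial_w+v\partial_v)=1$. The flat form is given by $\Phi=e^r=\rho$. Choose $r_1<r_0$ and $c_1,c_2>0$ with $d:=e^{r_0}-c_1-c_2e^{2r_1}>0$. We want $\Phi'=e^r$ for $r\ge r_0$ and $\Phi'=c_1+c_2e^{2r}$ for $r\le r_1$. On $[r_1,r_0]$ take a partition of unity $\chi_1+\chi+\chi_0=1$ with $\chi_1=1$ near $r_1$ and $\chi_0=1$ near $r_0$, with $\chi\not\equiv0$ and the supports of $\chi_1,\chi_0$ so short that $\int(2c_2e^{2r}\chi_1+e^r\chi_0)\,dr<d$,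 and set $\Phi''=2c_2e^{2r}\chi_1+c\chi+e^r\chi_0$ with the constant $c>0$ that makes $\int_{r_1}^{r_0}\Phi''\,dr=d$.

For $r\le r_1$ we have $\Phi=c_1\log\rho+\frac{c_2}2\rho^2$ up to a constant. In the first chart $\rho=|\zeta|(1+|\xi|^2)$, and $\partial\bar\partial\log|\zeta|=0$ for $\zeta\neq0$, so the form is
\[
c_1\tfrac i2\partial\bar\partial\log(1+|\xi|^2)+\tfrac{c_2}2\,\tfrac i2\partial\bar\partial\big(|\zeta|^2(1+|\xi|^2)^2\big).
\]
This is smooth across $\zeta=0$, where it equals $c_1(1+|\xi|^2)^{-2}\frac i2d\xi\wedge d\bar\xi+\frac{c_2}2(1+|\xi|^2)^2\frac i2d\zeta\wedge d\bar\zeta>0$. Exchanging $w$ and $v$ gives the second chart. The form is invariant because $\rho$ is.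
\end{proof}

Let $U\to U_{\mathrm{orb}}$ be the resolution of the eight points, with the form of Lemma~\ref{lem:resolution} for $r_0$ very negative. Then $U$ is a complex surface with a K\"ahler form and a holomorphic symplectic $G$-action. It contains eight disjoint $(-2)$-spheres $E_{ij}$, and its end is the \emph{collar} $\Sigma\times\mathbb R/\mathbb Z\times(\frac12,1)$ with the form $\omega_\Sigma+ds\wedge dt$; here each point of the end is represented by its lift with $t>0$.

The function $\cos2\pi v$ identifies $A/\pm1$ with an open disk, the interior of the ellipse with semi-axes $\cosh2\pi$ and $\sinh2\pi$, and sends $v_1,v_2$ to $1,-1$. It defines a holomorphic map from $U$ to this disk with fiber $\Sigma$ away from $\pm1$. Two more families of smooth complex curves in $U$ will be used. The strict transform $B_j$ of $(\Sigma\times v_j)/\iota$ is given near $E_{ij}$ by $\xi'=0$ with coordinate $\zeta'=w^2$, and is a copy of $B$. The strict transform $C_i^\circ$ of $(Q_i\times A)/\iota$ is given near $E_{ij}$ by $\xi=0$ with coordinate $\zeta=v^2$, and maps isomorphically onto the disk $A/\pm1$. Each $E_{ij}$ meets $C_i^\circ$ and $B_j$ once,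 transversally, at the origins of the two charts.

\subsection*{Gluing}
For an admissible $\phi$, let $X_\phi=U_0\cup U_1$ be two copies of $U$ with collars identified by
\[
\Psi(x,s,t)=\big(\phi(x),-s,\tfrac32-t\big).
\]
The map must reverse the direction of the collar in order to close up the ends, and the sign of $s$ is then forced by $ds\wedge dt$. On the second factor $\Psi$ is the holomorphic map $\psi(v)=-v+\frac32i$. Since $\Psi$ preserves the symplectic form and commutes with $G$, we obtain a symplectic manifold $(X_\phi,\omega)$ with an effective symplectic $G$-action. It is closed, being the union of two copies of $\bar U=\{|t|\le\frac34\}$ along their boundaries. We number the curves $E_{ij},B_j$ by $j=1,2$ in $U_0$ and $j=3,4$ in $U_1$. As $\phi$ fixes $Q_i$, the two disks $C_i^\circ$ join to a sphere $C_i$, which is symplectic because it is a complex curve in each piece. The two disks $A/\pm1$ are glued by $\psi$ to a Riemann sphere $Z$, and the maps $\cos2\pi v$ fit together to a map $\varpi:X_\phi\to Z$.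

\begin{proposition}\label{prop:numbers}
Let $\phi$ be admissible. Then $\chi(X_\phi)=24$ and $\sigma(X_\phi)=-16$. For every $g\neq1$ in $G$, the set $\operatorname{Fix}(g)$ consists of the four spheres $C_i$ and the $16$ points $E_{ij}\cap B_j$; in particular $\chi(\operatorname{Fix}(g))=24$.
\end{proposition}

\begin{proof}
\emph{Euler characteristic.} From $0=\chi(\Sigma\times A)=2\chi(U_{\mathrm{orb}})-8$ we get $\chi(U_{\mathrm{orb}})=4$. Replacing eight points by spheres gives $\chi(U)=12$. The collar has Euler characteristic $\chi(\Sigma\times S^1)=0$, so $\chi(X_\phi)=12+12-0$.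

\emph{Signature.} By Novikov additivity (the signature is additive under gluing compact oriented $4$-manifolds along whole boundary components) it suffices to show that the possibly degenerate intersection form on $H_2(U;\mathbb Q)$ has signature $-8$. Let $U'$ be the complement of small neighborhoods of the spheres $E_{ij}$. Their boundaries are copies of $\mathbb{RP}^3$, which has $H_1=H_2=0$ over $\mathbb Q$. By Mayer--Vietoris, $H_2(U;\mathbb Q)$ is the direct sum of $H_2(U';\mathbb Q)$ and the span of the eight spheres. The sum is orthogonal, and the span is negative definite of rank $8$. It remains to see that the form vanishes on $H_2(U';\mathbb Q)$. Represent two classes by transverse cycles $a,b$ in $U'$ and let $\tilde a,\tilde b$ be their preimages in the unbranched double cover, $\Sigma\times A$ minus eight balls. Each intersection point has two preimages of the same sign, so $\tilde a\cdot\tilde b=2\,a\cdot b$. The left side can be computed in $\Sigma\times A$, which deformation retracts onto each level $t=\mathrm{const}$; pushing $\tilde a$ and $\tilde b$ to different levels gives $\tilde a\cdot\tilde b=0$.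

\emph{Fixed points.} A point $[x,v]$ of $U_{\mathrm{orb}}$ is fixed by $g$ if and only if $gx=x$, or $\tau gx=x$ and $v=-v$. Since $g\neq1$ and $\tau g\neq1$, both cases force $x\in\{Q_i\}$, and all points $[Q_i,v]$ are fixed. Away from the spheres $E_{ij}$ the fixed set is therefore the union of the $C_i$. In the charts \eqref{eq:charts}, $g$ acts by
\begin{equation}\label{eq:weights}
(\xi,\zeta)\mapsto(\lambda\xi,\zeta),\qquad(\xi',\zeta')\mapsto(\lambda^{-1}\xi',\lambda^2\zeta').
\end{equation}
In the first chart the fixed set is $\{\xi=0\}\subset C_i$. As $\lambda\ne1$ has odd order, $\lambda^2\neq1$, so in the second chart only the origin $E_{ij}\cap B_j$ is fixed. Finally $4\cdot2+16=24$.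
\end{proof}

\section{The fundamental group}\label{sec:pi1}

We first compute $\pi_1(U)$. The action of $\iota$ is not free, so covering space theory does not apply directly; its replacement is Armstrong's theorem \cite{armstrong}. If a discrete group $\Gamma$ acts properly discontinuously on a simply connected manifold $M$, possibly with fixed points, then $\pi_1(M/\Gamma)\cong\Gamma/\Lambda$, where $\Lambda$ is the normal subgroup generated by the elements that have a fixed point. The class of $\gamma\in\Gamma$ corresponds to the image of a path from the base point $y_0$ to $\gamma y_0$, so the isomorphism is natural for equivariant maps.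

\begin{lemma}\label{lem:piU}
The map $U\to U_{\mathrm{orb}}\to B$, $[x,v]\mapsto q(x)$, induces an isomorphism of fundamental groups, and $q_*:\pi_1(\Sigma)\to\pi_1(B)$ is onto.
\end{lemma}

\begin{proof}
Let $\Gamma_\Sigma$ be the group of all lifts of $1$ and $\tau$ to the universal cover $\tilde\Sigma$. Give lifts of $1$ the sign $+$ and lifts of $\tau$ the sign $-$; the elements of sign $+$ form the deck group $\pi_1(\Sigma)$ and act freely. Let $\Lambda_\Sigma$ be generated by the elements with a fixed point, so that $\pi_1(B)=\Gamma_\Sigma/\Lambda_\Sigma$. Since $\tau$ fixes $Q_1$, some element $\gamma_0$ of sign $-$ has a fixed point. Then $\Gamma_\Sigma=\pi_1(\Sigma)\cup\pi_1(\Sigma)\gamma_0$ with $\gamma_0\in\Lambda_\Sigma$, so $q_*$ is onto.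

Let $D_\infty=\{s\mapsto\pm s+m:m\in\mathbb Z\}$, with the obvious sign. Then $U_{\mathrm{orb}}$ is the quotient of $\tilde\Sigma\times\mathbb R\times(-1,1)$ by the group $\Gamma$ of pairs $(\gamma,\alpha)\in\Gamma_\Sigma\times D_\infty$ of equal sign, acting on $t$ by that sign. Nontrivial pairs of sign $+$ act freely. A pair of sign $-$ has a fixed point exactly when $\gamma$ does, since every reflection of $\mathbb R$ has one and $t=0$ is fixed. Let $\Lambda$ be the group generated by these pairs. The projection $\Gamma\to\Gamma_\Sigma$ is onto, maps $\Lambda$ onto $\Lambda_\Sigma$, and has kernel $1\times\mathbb Z$, the translations. This kernel lies in $\Lambda$, because $(\gamma_0,\alpha)(\gamma_0,\alpha')^{-1}=(1,\alpha\alpha'^{-1})$ and every translation is a product of two reflections. Hence $\Gamma/\Lambda\cong\Gamma_\Sigma/\Lambda_\Sigma$, and by naturality $U_{\mathrm{orb}}\to B$ induces an isomorphism on $\pi_1$.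

The manifold $U$ arises from $U'$ by filling each boundary $\mathbb{RP}^3$ with a disk bundle over a sphere, and $U_{\mathrm{orb}}$ by filling it with a cone. Both fillings are simply connected, so by van Kampen's theorem both groups are the quotient of $\pi_1(U')$ by the normal closure of the images of the groups $\pi_1(\mathbb{RP}^3)$, compatibly with $U\to U_{\mathrm{orb}}$.
\end{proof}

\begin{proposition}\label{prop:vk}
The isomorphism \eqref{eq:pi1} holds for every admissible $\phi$.
\end{proposition}

\begin{proof}
Take the base point $(Q_2,0,\frac34)$ in the collar; $\Psi$ fixes it. The collar has fundamental group $\pi_1(\Sigma)\times\mathbb Z$. By Lemma~\ref{lem:piU} its maps to $\pi_1(U_0)$ and $\pi_1(U_1)$, both identified with $\pi_1(B)$, are $(\ell,m)\mapsto q_*\ell$ and $(\ell,m)\mapsto q_*\phi_*\ell$, and both are onto. The pushout of two surjections from a group is the quotient by the product of their kernels, so $\pi_1(X_\phi)\cong\pi_1(\Sigma)/(\ker q_*\cdot\ker(q_*\phi_*))$. The surjection $q_*\phi_*$ identifies this with $\pi_1(B)/q_*\phi_*(\ker q_*)$.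
\end{proof}

From now on $X=X_f$.

\begin{proposition}\label{prop:simply}
$X$ is simply connected.
\end{proposition}

\begin{proof}
Let $\mathcal R=q_*f_*(\ker q_*)$, a normal subgroup of $\pi_1(B)$ as the image of a normal subgroup under a surjection. Say that a loop in $B$ \emph{dies} if its free homotopy class lies in $\mathcal R$. By Proposition~\ref{prop:vk} and Lemma~\ref{lem:necklace} it suffices to show that $\gamma_m=q(\tilde\gamma_m)$ and $\gamma'_m=q(\tilde\gamma'_m)$ die for all even $m\in\mathbb Z_{2n}$. Fix such an $m$; then $m+n$ is odd.

The arcs $\alpha_m,\alpha_{m+n}$ miss all annuli $N'_l$, so $f_2^{-1}$ fixes $\ell_m$. The arc $\alpha_{m+n}$ misses all $N_l$, and $\alpha_m$ crosses $N_m$ once and misses the others. Write $\alpha_m=\beta_1\beta_2$, subdivided at its point on $\tilde\gamma_m$. By \eqref{eq:insert}, $f(\ell_m)\simeq\beta_1\,\tilde\gamma_m^{\pm1}\beta_2\,\overline{\alpha_{m+n}}$. Since $q(\alpha_{m+n})=q(\beta_1)q(\beta_2)$,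
\[
q f(\ell_m)\simeq q(\beta_1)\,\gamma_m^{\pm1}\,q(\beta_2)\,\overline{q(\beta_2)}\;\overline{q(\beta_1)}\simeq q(\beta_1)\,\gamma_m^{\pm1}\,\overline{q(\beta_1)} .
\]
As $\ell_m\in\ker q_*$, the curve $\gamma_m$ dies.

Now write $\alpha'_m=\beta'_1\beta'_2$, subdivided at its point on $\tilde\gamma'_m$. The arc $\alpha'_{m+n}$ misses all $N'_l$ and $\alpha'_m$ crosses only $N'_m$, so $f_2^{-1}(\ell'_m)\simeq\beta'_1(\tilde\gamma'_m)^{\pm1}\beta'_2\,\overline{\alpha'_{m+n}}$. Both arcs miss all $N_l$, so $f_1$ fixes them pointwise, and
\[
f(\ell'_m)\simeq\beta'_1\,f_1(\tilde\gamma'_m)^{\pm1}\,\beta'_2\,\overline{\alpha'_{m+n}},\qquad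
qf(\ell'_m)\simeq q(\beta'_1)\,\big(qf_1(\tilde\gamma'_m)\big)^{\pm1}\,\overline{q(\beta'_1)} .
\]
So $qf_1(\tilde\gamma'_m)$ dies. By \eqref{eq:meets}, and since $m-1$ is odd, $\tilde\gamma'_m$ crosses $N_m$ once, through $\tilde o_m$, and misses the other $N_l$. By \eqref{eq:insert}, $f_1(\tilde\gamma'_m)$ is freely homotopic to the product $\tilde\gamma'_m\tilde\gamma_m^{\pm1}$ of loops at $\tilde o_m$. Thus the product $\gamma'_m\gamma_m^{\pm1}$ of loops at $o_m$ dies, and since $\gamma_m$ dies, so does $\gamma'_m$.
\end{proof}

\section{The canonical class}\label{sec:K}

A simply connected $4$-manifold with $\chi=24$ and $\sigma=-16$ may have an odd intersection form, as $3\mathbb{CP}^2\#19\overline{\mathbb{CP}}{}^2$ does, so parity needs its own argument. Recall that the \emph{canonical class} $K$ of a closed symplectic $4$-manifold is $c_1(\Lambda^{2,0})=-c_1(TX,J)$ for any compatible $J$; it does not depend on $J$, since the compatible structures form a contractible space. It reduces to $w_2(X)$ modulo $2$, so Wu's formula gives $x^2\equiv K\cdot x\pmod2$ for all $x\in H_2(X;\mathbb Z)$. An embedded connected $J$-holomorphic curve $F$ of genus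 $g_F$ satisfies the adjunction formula $2g_F-2=F^2+K\cdot F$. We identify $H^2$ and $H_2$ by Poincar\'e duality.

We compute $K$ from the zeros of a section of $\Lambda^{2,0}$, using the following principle. Let $\mathcal L$ be a complex line bundle on $X$ and $D_1,\dots,D_r$ closed embedded complex curves in an open set where $J$ is integrable. Suppose that a smooth section of $\mathcal L$ vanishes only on $\bigcup D_a$ and is locally of the form $\prod_a h_a^{m_a}$ times a nowhere zero smooth section, where $h_a$ is a local holomorphic equation of $D_a$. Then $c_1(\mathcal L)=\sum m_a[D_a]$. Indeed, let $\mathcal L_a$ be the line bundle with a section $s_a$ that vanishes transversally along $D_a$ and nowhere else; dividing by $\bigotimes s_a^{m_a}$ trivializes $\mathcal L\otimes\bigotimes\mathcal L_a^{-m_a}$.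

On each piece there is a natural holomorphic section. The difficulty is that $\Psi$ is not holomorphic, so the two sections must be interpolated across the collar without new zeros. This is possible because $f$ covers a diffeomorphism of the torus $T$.

\begin{proposition}\label{prop:K}
The canonical class of $X$ is
\[
K=k\Big(2\sum_i[C_i]+\sum_{i,j}[E_{ij}]\Big)=(n-1)\Big(\sum_i[C_i]-\sum_j[B_j]+2[\Sigma]\Big),
\]
where $[\Sigma]$ is the class of a smooth fiber of $\varpi$. In particular, $X$ is spin and its intersection form is even.
\end{proposition}

\begin{proof}
\emph{The section on $U$.} Let $\eta_T$ be a nowhere zero holomorphic $1$-form on the elliptic curve $T$, and $\eta=p^*\eta_T$. The involution of $T$ induced by $\tau$ multiplies $\eta_T$ by a constant, and the constant is $-1$ because the involution has derivative $-1$ at the fixed point $p(Q_1)$. So $\tau^*\eta=-\eta$. The form $\eta$ vanishes only at the $Q_i$; there $w^n$ is a coordinate on $T$, so $\eta=w^{2k}h\,dw$ with $h(0)\neq0$, and $\tau^*\eta=-\eta$ makes $h$ a function of $w^2$. The form $\Theta=\eta\wedge dv$ is $\iota$-invariant. In the charts \eqref{eq:charts}, $w=\xi v$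 gives $dw\wedge dv=v\,d\xi\wedge dv=\frac12d\xi\wedge d\zeta$ and $w^2=\xi^2\zeta$, while $v=\xi'w$ gives $dw\wedge dv=w\,dw\wedge d\xi'=\frac12d\zeta'\wedge d\xi'$ and $w^2=\zeta'$. Hence
\[
\Theta=\tfrac12\,\xi^{2k}\zeta^k\,h\;d\xi\wedge d\zeta,\qquad\Theta=\tfrac12\,\zeta'^{\,k}\,h\;d\zeta'\wedge d\xi' ,
\]
and $\Theta$ is a holomorphic $2$-form on $U$ with zeros of order $2k$ along the $C_i^\circ$, of order $k$ along the $E_{ij}$, and no others.

\emph{The almost complex structure.} Let $j$ be the complex structure of $\Sigma$ and $g_0=\omega_\Sigma(\cdot,j\cdot)$. For $\nu\in[0,1]$ let $j_\nu$ be the positive rotation by $\pi/2$ for the metric $(1-\nu)g_0+\nu f^*g_0$. Then $j_0=j$, $j_1=f^*j$, each $j_\nu$ is compatible with the area form $\omega_\Sigma$, and $j_\nu=j$ near the $Q_i$. Let $\nu:(\frac12,1)\to[0,1]$ be smooth, $0$ near $\frac12$ and $1$ near $1$. In the coordinates of $U_0$ put $J=j_{\nu(t)}\oplus i$ on the collar. For $t$ near $\frac12$ this is the complex structure of $U_0$, and for $t$ near $1$ it is the pullback under $\Psi=f\times\psi$ of that of $U_1$. So $J$ extends to a compatible almost complex structure on $X$, integrable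 off the collar and near each $C_i$.

\emph{Interpolation.} A real covector on $T$ can be written uniquely as $\operatorname{Re}(c\,\eta_T)$ with $c\in\mathbb C$. So an orientation-preserving diffeomorphism $\varphi$ of $T$ determines a function $c_\varphi:T\to\mathbb C\setminus0$ with $\varphi^*\operatorname{Re}\eta_T=\operatorname{Re}(c_\varphi\eta_T)$. Every orientation-preserving diffeomorphism of a torus is smoothly isotopic to a linear one, for which $c_\varphi$ is constant because $\eta_T$ is translation invariant. Hence $c_{\bar f}$ is null-homotopic and $c_{\bar f}=e^{H}$ for a smooth $H:T\to\mathbb C$. Pulling back by $p$ gives $f^*\operatorname{Re}\eta=\operatorname{Re}(e^{H\circ p}\eta)$. Put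
\[
a_\nu=\operatorname{Re}\big(e^{\nu H\circ p}\eta\big),\qquad\eta_\nu=a_\nu-i\,a_\nu\circ j_\nu .
\]
Then $\eta_\nu\circ j_\nu=i\eta_\nu$, so $\eta_\nu$ is the form of type $(1,0)$ for $j_\nu$ with real part $a_\nu$. It follows that $\eta_0=\eta$, that $\eta_1=f^*\eta$, that $\eta_\nu\neq0$ away from the $Q_i$, and that $\eta_\nu=e^{\nu H\circ p}\eta$ near the $Q_i$. On the collar take the section of $\Lambda^{2,0}$ whose value at $(x,s,t)$ is $\eta_{\nu(t)}\wedge dv$. It equals $\Theta$ for $t$ near $\frac12$ and $f^*\eta\wedge dv=\Psi^*(-\Theta)$ for $t$ near $1$. Extend it by $\Theta$ on $U_0$ and by $-\Theta$ on $U_1$. The principle above applies and gives the first formula.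

\emph{The singular fibers.} Let $z_j\in Z$ be the point under $B_j$. In the recentered coordinate, $\cos2\pi v\mp1$ becomes $v^2$ times a nowhere zero holomorphic function of $v^2$. Now $v^2=\zeta=\xi'^2\zeta'$ near $E_{ij}$, and away from the spheres $v$ is a local equation of $B_j$. Pull back by $\varpi$ a section of the degree one line bundle on $Z$ with a single simple zero, placed at $z_j$ or at a nearby regular value. The principle gives $2[B_j]+\sum_i[E_{ij}]=[\Sigma]$. Summing over $j$ yields $\sum_{i,j}[E_{ij}]=4[\Sigma]-2\sum_j[B_j]$, and $2k=n-1$ gives the second formula. Since $n-1$ is even, $w_2(X)=0$ and $x^2$ is even for all $x$.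
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Propositions~\ref{prop:numbers}, \ref{prop:simply} and \ref{prop:K}, $X$ is closed and simply connected with $\chi=24$, $\sigma=-16$ and even intersection form. So $H_1=H_3=0$, the group $H_2(X;\mathbb Z)$ is free of rank $22$, and the form is unimodular, even and indefinite, with $b_2^+=3$ and $b_2^-=19$. Indefinite unimodular forms are classified by rank, signature and parity, so the form is $2(-E_8)\oplus3H$. By the theorem of Milnor and Whitehead, closed simply connected $4$-manifolds with isomorphic intersection forms are homotopy equivalent. Hence $X$ is a symplectic homotopy K3 surface.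

Let $g\ne1$ in $G$. It preserves the orientation, so \eqref{eq:lefschetz} and Proposition~\ref{prop:numbers} give $24=1+\operatorname{tr}(g|H_2(X;\mathbb Q))+1$. As $g$ has finite order, it is diagonalizable over $\mathbb C$, and its $22$ eigenvalues are roots of unity with sum $22$. All of them equal $1$, so $g$ is the identity on $H_2(X;\mathbb Q)$, hence on the lattice $H_2(X;\mathbb Z)$ and on $H^*(X;\mathbb Z)$. The fixed point set is described in Proposition~\ref{prop:numbers}.
\end{proof}

\begin{remark}
The fixed point set consists of four blocks in the sense of Section~\ref{sec:intro}. The sphere $C_i$ meets the four spheres $E_{ij}$ once each and is disjoint from the other curves in the first formula for $K$. So adjunction reads $-2=C_i^2+k(2C_i^2+4)$, that is $(2k+1)(C_i^2+2)=0$, and $C_i^2=-2$. By \eqref{eq:weights} the normal eigenvalue along $C_i$ is $\lambda$ and the eigenvalues at the four points $E_{ij}\cap B_j$ are $\lambda^{-1},\lambda^2$.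
\end{remark}

\begin{remark}
A fiber $\Sigma$ in the collar is $J$-holomorphic of square $0$ and genus $2n-1$, so $K\cdot\Sigma=4n-4\neq0$ and $K\neq0$. By a theorem of Taubes, $\pm K$ are Seiberg--Witten basic classes of $X$, while the only basic class of the standard K3 surface is $0$. So $X$ is not diffeomorphic to the standard K3 surface.
\end{remark}

\begin{remark}
The parity of $n$ entered through $\tau\notin G$ (the twisted curves are not $\tau$-invariant, and their images exhaust the necklace), through $\lambda^2\neq1$ in \eqref{eq:weights}, and through the evenness of $n-1$ in Proposition~\ref{prop:K}. For even $n$ the construction fails at the first point: then $\tau\in G$, every admissible $\phi$ commutes with $\tau$, and \eqref{eq:pi1} gives $\pi_1(X_\phi)\cong\pi_1(B)\ne1$.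
\end{remark}

\section{Involutions}\label{sec:B}

A group of even order contains an element of order $2$, so Theorem~\ref{thm:B} reduces to excluding a homologically trivial symplectic involution. The fixed point formulas alone do not suffice: isolated fixed points of an involution are invisible in \eqref{eq:gsign} but count in \eqref{eq:lefschetz}. A spin structure removes them. The formulas then produce a fixed surface on which $K$ is negative, and this contradicts the existence of holomorphic curves representing $K$.

We recall the two tools. An \emph{irreducible $J$-holomorphic curve} is the image of a nonconstant, somewhere injective $J$-holomorphic map from a closed connected Riemann surface, with the homology class of that map. \emph{Positivity of intersections} says that two distinct irreducible $J$-holomorphic curves in an almost complex $4$-manifold have nonnegative intersection number. Next, let $(X,\omega)$ be a closed symplectic $4$-manifold with $b_2^+>1$ and $K\neq0$, and let $J$ be any compatible almost complex structure. Then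
\begin{equation}\label{eq:taubes}
K=\sum_am_a[C_a],\qquad m_a>0,
\end{equation}
for distinct irreducible $J$-holomorphic curves $C_a$. For generic $J$ this is Taubes's theorem \cite{taubes}, with embedded curves. An invariant $J$ need not be generic, so take generic $J_l\to J$. The total area $K\cdot[\omega]$ is fixed, so only finitely many homology classes of curves occur, and their genera are bounded by adjunction. Gromov compactness gives limiting $J$-holomorphic maps with the same total class, and each nonconstant component factors through a somewhere injective map.

\begin{proof}[Proof of Theorem~\ref{thm:B}]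
Suppose that $g\neq1$ is a homologically trivial symplectic involution of a symplectic homotopy K3 surface $X$, and fix a $g$-invariant compatible $J$. The eigenvalues of $dg$ at a fixed point are $\pm1$. So $\operatorname{Fix}(g)$ consists of isolated points, where $dg=-1$, and disjoint connected embedded $J$-holomorphic surfaces $F_i$ of genus $g_i$, with $dg=-1$ on the normal bundle. As $\cot\frac\pi2=0$ and $\csc\frac\pi2=1$, the formulas \eqref{eq:lefschetz} and \eqref{eq:gsign} read
\begin{equation}\label{eq:inv}
\chi(\operatorname{Fix}(g))=24,\qquad\sum_iF_i^2=-16 .
\end{equation}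
In particular there is at least one fixed surface.

\emph{There are no isolated fixed points.} Since $X$ is simply connected with even form, Wu's formula gives $w_2(X)=0$, and $H^1(X;\mathbb Z_2)=0$. So $X$ has a unique spin structure: a principal $\operatorname{Spin}(4)$-bundle $\hat P$ that doubly covers the bundle $P$ of oriented orthonormal frames of the invariant metric $\omega(\cdot,J\cdot)$. By uniqueness, $dg:P\to P$ lifts to a $\operatorname{Spin}(4)$-equivariant map $\hat g$ of $\hat P$. The map $\hat g^2$ covers the identity of $P$ and $\hat P$ is connected, so $\hat g^2$ is multiplication by a constant $\pm1$. If $y\in\hat P$ lies over a fixed point, then $\hat g(y)=yb$, where $b\in\operatorname{Spin}(4)$ covers the matrix of $dg$ in the frame determined by $y$, and $\hat g^2(y)=\hat g(y)b=yb^2$. View $\operatorname{Spin}(4)$ inside the Clifford algebra with $e_i^2=-1$ and $e_ie_j=-e_je_i$ for $i\ne j$. On a fixed surface, in an adapted frame, the matrix is $\operatorname{diag}(1,1,-1,-1)$, so $b=\pm e_3e_4$ and $b^2=-e_3^2e_4^2=-1$. At an isolated fixed point the matrix is $-1$, so $b=\pm e_1e_2e_3e_4$, and $b^2=(e_1e_2)^2(e_3e_4)^2=1$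 because $e_1e_2$ and $e_3e_4$ commute. The two types cannot coexist, and a fixed surface exists.

\emph{A surface with $K\cdot F<0$.} Now \eqref{eq:inv} says $\sum_i(2-2g_i)=24$, and adjunction gives
\[
K\cdot\sum_iF_i=\sum_i(2g_i-2)-\sum_iF_i^2=-24+16=-8 .
\]
So $K\neq0$, and $K\cdot F<0$ for some $F=F_i$.

\emph{Contradiction.} As $b_2^+=3>1$, we may write $K$ as in \eqref{eq:taubes}. If $F$ were different from all $C_a$, positivity of intersections would give $K\cdot F\ge0$. So $F=C_a$ for some $a$, and $0>K\cdot F\ge m_aF^2$, whence $F^2<0$. The form is even, so $F^2\le-2$, and adjunction gives $2g_F-2=F^2+K\cdot F\le-3$, which is impossible.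

Hence the order of the group is odd. Together with Theorem~\ref{thm:A} this gives the equivalence for $\mathbb Z_n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{armstrong}
Armstrong, Proc. Cambridge Philos. Soc. \textbf{64} (1968).

\bibitem{taubes}
Taubes, \emph{SW$\Rightarrow$Gr}, J. Amer. Math. Soc. \textbf{9} (1996).

\bibitem{problem}
\emph{Towards an equivariant version of Gromov-Taubes invariant},
\texttt{http://people.math.umass.edu/\~{}wchen/equivariant-GT.pdf}.

\end{thebibliography}
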